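# Matchings worth half of both optima under two triangle inequalities

## 1. Instances, matchings, and simultaneous guarantees

Throughout, $G=(V,E)$ is the complete graph on $n\ge 2$ nodes. We write $xy$ for the edge joining distinct nodes $x$ and $y$.

**Matchings.** A matching is a set of pairwise vertex-disjoint edges. It need not be perfect, and it may be empty. On four nodes $1,2,3,4$ there are exactly three perfect matchings: $\{12,34\}$, $\{13,24\}$, $\{14,23\}$. Any two of them together form a cycle of length 4.

**Triangle inequality.** A function $d:E\to[0,\infty)$ satisfies the triangle inequality if $d(uv)\le d(ux)+d(xv)$ for all distinct nodes $u,v,x$. The value $0$ is allowed on an edge between distinct nodes, so $d$ is a pseudometric. We shall use three kinds of example.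

* If all values of $d$ lie in $\{1,2\}$, the triangle inequality holds, because the left side is at most $2$ and the right side is at least $1+1$.
* Let $V=S\cup S'$ be a partition, and let $d(uv)=1$ if $u,v$ lie in different parts and $d(uv)=0$ otherwise. This is the **cut pseudometric** of $S\,|\,S'$. If $d(uv)=1$, then any third node $x$ is separated from $u$ or from $v$, so the right side is at least $1$.
* Place the nodes at points of the plane, several nodes possibly at the same point, and let $d$ be the $\ell_1$-distance $|x_1-y_1|+|x_2-y_2|$. The triangle inequality holds coordinate by coordinate.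

**Instance.** An instance of the bi-objective matching problem consists of $G$ and two functions on $E$, a weight $w\ge0$ and a length $\ell\ge 0$, each satisfying the triangle inequality. Nothing links $w$ to $\ell$. For a matching $M$ put
$$w(M)=\sum_{e\in M}w(e),\qquad \ell(M)=\sum_{e\in M}\ell(e),$$
and let $\mathrm{opt}_w$ and $\mathrm{opt}_\ell$ be the maxima of $w(M)$ and $\ell(M)$ over all matchings $M$. The two maxima are usually attained by different matchings.

**Approximate matching.** For $\rho\in(0,1]$, a matching $M$ is $\rho$-approximate if $w(M)\ge\rho\,\mathrm{opt}_w$ and $\ell(M)\ge\rho\,\mathrm{opt}_\ell$ hold simultaneously.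

**Example 1.** On nodes $1,2,3,4$ let $w(12)=w(34)=2$ and let all other weights be $1$. Let $\ell(13)=\ell(24)=2$ and let all other lengths be $1$. Then $\mathrm{opt}_w=4$, attained by $\{12,34\}$, and $\mathrm{opt}_\ell=4$, attained by $\{13,24\}$. The matching $\{12,34\}$ has length $2$, so it is $\frac12$-approximate. Nothing better exists. A matching has at most two edges, so $w(M)>2$ forces $12\in M$ or $34\in M$, and $\ell(M)>2$ forces $13\in M$ or $24\in M$. But each of $12,34$ shares a node with each of $13,24$. Hence no matching has both values above $2$, and for no $\varepsilon>0$ does this instance admit a $(\frac12+\varepsilon)$-approximate matching.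

Now the question. We want one matching that is good for both objectives at once, and Example 1 shows that we cannot ask for more than half of each optimum. Can we always have half? The paper "Bi-objective matchings with the triangle inequality" (http://www.lamsade.dauphine.fr/~monnot/index_fichiers/rev/TCS_bimatching.pdf) is the source of the following conjecture: *a $\frac12$-approximate matching exists in any bi-objective instance satisfying the triangle inequality.* Two results are quoted alongside it: every instance admits a $\frac13$-approximate matching, and every instance on at most 6 nodes admits a $\frac12$-approximate matching. We shall use neither. The conjecture is true, and it follows from a statement in which the optimal matchings are replaced by arbitrary ones.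

**Theorem 1.** Let $w,\ell\ge0$ both satisfy the triangle inequality on the complete graph $G=(V,E)$, and let $A,B$ be arbitrary matchings of $G$. Then there is a matching $M$ with
$$w(M)\ge\tfrac12 w(A)\quad\text{and}\quad \ell(M)\ge\tfrac12\ell(B).$$
In particular (take $A$ $w$-optimal and $B$ $\ell$-optimal), every instance admits a $\frac12$-approximate matching.

## 2. Three nodes and four nodes by hand

With $n=2$ there is one edge, and it is optimal for both objectives. With $n=3$ a matching has at most one edge, and we meet the first use of averaging.

**Lemma 1 (three nodes).** Let $p,q,r$ be distinct. Some edge $e$ of the triangle $pqr$ has $w(e)\ge\frac12w(qr)$ and $\ell(e)\ge\frac12\ell(pq)$.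

*Proof.* Any two edges of the triangle have total weight at least $w(qr)$: either $qr$ is one of them, or they are $qp$ and $pr$ and this is the triangle inequality. So at most one edge has $w<\frac12w(qr)$. In the same way, any two edges have total length at least $\ell(pq)$, so at most one edge has $\ell<\frac12\ell(pq)$. There are three edges, so at least one survives both exclusions. $\square$

With four nodes the natural first try is to assemble $M$ from edges of $A$ and $B$ alone. It fails completely.

**Example 2.** Take nodes $p_1,q_1,p_2,q_2$ with $A=\{q_1p_2,\,q_2p_1\}$ and $B=\{p_1q_1,\,p_2q_2\}$. Let $w$ be the cut pseudometric of $\{p_1,q_1\}\,|\,\{p_2,q_2\}$ and $\ell$ the cut pseudometric of $\{q_1,p_2\}\,|\,\{p_1,q_2\}$. Both edges of $A$ have $w=1$ and $\ell=0$. Both edges of $B$ have $w=0$ and $\ell=1$. So $A$ is $w$-optimal and $B$ is $\ell$-optimal, both with value $2$. Every edge of $A$ meets every edge of $B$, so a matching inside $A\cup B$ lies in $A$ or in $B$, and one of its two values is $0$. The third perfect matching $\{p_1p_2,\,q_1q_2\}$ has $w=2$ and $\ell=2$.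

So edges outside $A\cup B$ are needed, and on four nodes the third perfect matching supplies them. The following inequality controls it.

**Lemma 2 (quadrilateral inequality).** Let $d\ge0$ satisfy the triangle inequality on four distinct points, let $N=\{uv,xy\}$, and let $N',N''$ be the other two perfect matchings of these points. Then
$$d(N')+d(N'')\ \ge\ 2\max\{d(uv),d(xy)\}\ \ge\ d(N).$$

*Proof.* The other two matchings are $\{ux,vy\}$ and $\{uy,vx\}$, so
$$d(N')+d(N'')=d(ux)+d(vy)+d(uy)+d(vx).$$
Grouping the terms through $x$ and through $y$, we have $d(ux)+d(xv)\ge d(uv)$ and $d(uy)+d(yv)\ge d(uv)$, so the sum is at least $2d(uv)$. Grouping through $u$ and through $v$, we have $d(xu)+d(uy)\ge d(xy)$ and $d(xv)+d(vy)\ge d(xy)$, so the sum is at least $2d(xy)$. The last inequality says that twice a maximum is at least the sum. $\square$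

The next lemma is the basic building block. Its hypothesis describes two consecutive edges $pq$, $p'q'$ of $B$ joined by an edge $qp'$ of $A$. It retains the *full* weight of that $A$-edge and half the length of the two $B$-edges.

**Lemma 3 (four nodes).** Let $p,q,p',q'$ be distinct. There is a perfect matching $F$ of these points with
$$w(F)\ge w(qp')\quad\text{and}\quad \ell(F)\ge\tfrac12\bigl(\ell(pq)+\ell(p'q')\bigr).$$

*Proof.* The three perfect matchings are
$$X=\{pq,p'q'\},\qquad Y=\{qp',pq'\},\qquad Z=\{pp',qq'\}.$$
First we collect two matchings that are heavy enough. Since $qp'\in Y$, we have $w(Y)\ge w(qp')$. Lemma 2 for $d=w$ and $N=Y$ gives $w(X)+w(Z)\ge2w(qp')$, so some $X^*\in\{X,Z\}$ has $w(X^*)\ge w(qp')$.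

Next we check that one of $Y$, $X^*$ is long enough. We claim $\ell(Y)+\ell(X^*)\ge\ell(X)$. If $X^*=X$ this is trivial. If $X^*=Z$ it is Lemma 2 for $d=\ell$ and $N=X$. Hence $Y$ or $X^*$ has $\ell\ge\frac12\ell(X)$, and both have $w\ge w(qp')$. $\square$

The pattern of this proof will return: use $w$ to produce a supply of matchings that are all heavy enough, then show by adding up lengths that they cannot all be short.

## 3. Alternating components of $A\cup B$

**Step 1: making $A$ and $B$ as large as possible.** The purpose is to leave few kinds of components. If a matching of $G$ misses two nodes, we can add the edge between them, because $G$ is complete. Since $w,\ell\ge0$, adding edges to $A$ does not decrease $w(A)$ and adding edges to $B$ does not decrease $\ell(B)$, so the claim of Theorem 1 for the enlarged matchings implies the claim for the original ones. We therefore assume $|A|=|B|=\lfloor n/2\rfloor$. If $n$ is even, both are perfect. If $n$ is odd, each misses exactly one node.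

**Step 2: listing the components.** The purpose is to know exactly which shapes have to be treated. In the graph $(V,A\cup B)$ every node lies on at most one edge of $A$ and at most one edge of $B$. An edge lying in both $A$ and $B$ is a component by itself. Every other component is an isolated node, a path, or a cycle, and along a path or cycle the edges alternate between $A$ and $B$.

A cycle therefore has an even number $2k$ of nodes, with $k\ge2$. An end of a path with at least one edge (not a common edge) is missed by exactly one of $A$ and $B$, and an isolated node is missed by both. If $n$ is even no node is missed, so only common edges and cycles occur. If $n$ is odd, let $s$ be the node missed by $A$ and $r$ the node missed by $B$. If $s=r$, this node is isolated and there is no path. If $s\ne r$, these two nodes are the only possible path ends, so there is exactly one path. It starts at $s$ with an edge of $B$ and ends at $r$ with an edge of $A$. By alternation it has $2m$ edges and $2m+1$ nodes, with $m\ge1$. In summary, a component $C$ is one of the following: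

* an edge lying in both $A$ and $B$;
* an isolated node;
* an alternating cycle with $2k$ nodes, $k\ge2$;
* (only for $n$ odd, at most one) an alternating path with $2m+1$ nodes, $m\ge1$, one end missed by $A$ and the other end missed by $B$.

**Step 3: working inside one component.** The purpose is to make the problem local. Let $A_C$ and $B_C$ be the parts of $A$ and $B$ in $C$. It suffices to find, for each $C$, a matching $M_C$ on the node set $V(C)$ with
$$w(M_C)\ge\tfrac12w(A_C)\quad\text{and}\quad\ell(M_C)\ge\tfrac12\ell(B_C), \tag{1}$$
because the node sets $V(C)$ are disjoint, so the union of the $M_C$ is a matching, and both inequalities add up. For a common edge take that edge, and for an isolated node take the empty matching. Cycles and paths remain.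

**Step 4: names for the nodes, and two kinds of block.** In a cycle with $2k$ nodes we name the nodes $p_1,q_1,p_2,q_2,\dots,p_k,q_k$ in cyclic order so that
$$b_i=p_iq_i\in B,\qquad a_i=q_ip_{i+1}\in A,\qquad\text{indices mod }k.$$
We build $M_C$ by distributing the edges $b_1,\dots,b_k$ over vertex-disjoint *blocks* and choosing a matching inside each block. Two kinds of block are available so far.

* The **single block** $b_i$: use the edge $b_i$ itself. It contributes weight $w(b_i)$ and length $\ell(b_i)$.
* The **4-block** $[i]$, on the nodes of $b_i$ and $b_{i+1}$: use Lemma 3 with $(p,q,p',q')=(p_i,q_i,p_{i+1},q_{i+1})$. It contributes weight at least $w(a_i)$ and length at least $\frac12(\ell(b_i)+\ell(b_{i+1}))$.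

In every block the chosen edges have length at least half the total length of the $B$-edges of that block. So if every $B$-edge of $C$ lies in exactly one block, the length inequality in (1) holds automatically, and *only the weight has to be checked*. This remains true for the two further kinds of block introduced below.

**Step 5: cycles with $k$ even.** The purpose is to settle the case in which 4-blocks suffice. One of the two parity classes $I$ of indices satisfies $\sum_{i\in I}w(a_i)\ge\frac12w(A_C)$. The 4-blocks $[i]$, $i\in I$, partition $V(C)$, and together they have weight at least $\sum_{i\in I}w(a_i)\ge\frac12w(A_C)$. For $k=2$ this is one 4-block, either $[1]$ or $[2]$, and in the second case Lemma 3 is applied to $(p_2,q_2,p_1,q_1)$ with $a_2=q_2p_1$.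

**Where pairing stops: $k$ odd.** Now the $B$-edges cannot all be paired. The best we can do with these blocks is to leave one single $b_s$ and pair the rest into $\frac{k-1}2$ consecutive 4-blocks. There are $k$ choices of $s$. Each $a_i$ is used in $\frac{k-1}2$ of them and each $b_s$ is single in one, so the guarantees average to
$$\frac{k-1}{2k}\,w(A_C)+\frac1k\,w(B_C).$$
If $w(B_C)$ is small, this is short of $\frac12w(A_C)$ by nearly $\frac1{2k}w(A_C)$. Concretely, let $k=3$ and let $w$ be $0$ inside each pair $\{p_i,q_i\}$ and $1$ between different pairs. The triangle inequality holds: if $u,v$ lie in different pairs, any third node lies in a pair different from that of $u$ or from that of $v$. Here $w(A_C)=3$, so we need weight $\frac32$, but a 4-block and a single are only guaranteed $1+0$, and three singles have weight $0$. What falls short is the guarantee. For this particular $w$ the four nodes of a 4-block carry matchings of weight $2$, which Lemma 3 does not promise.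

## 4. Trading $w(b_2)$ between two matchings: six nodes and odd cycles

For even $k$ we used two candidates whose guarantees add up to $w(A_C)$, so that one of them has at least half. Let us insist on the same for odd $k$. One candidate is clear: leave $b_2$ single and use the 4-blocks $[3],[5],\dots,[k]$. Its guarantee is
$$w(b_2)+w(a_3)+w(a_5)+\dots+w(a_k).$$
The other candidate has to account for $a_1,a_2,a_4,a_6,\dots,a_{k-1}$. The 4-blocks $[4],[6],\dots,[k-1]$ take care of $a_4,\dots,a_{k-1}$ and use up $b_4,\dots,b_k$. What is left is the six nodes of $b_1,b_2,b_3$, from which we want both $w(a_1)$ and $w(a_2)$. Here is the idea: the first candidate has a surplus $w(b_2)$ that nobody asked for, so the second may be *short by* $w(b_2)$. It is enough to get $w(a_1)+w(a_2)-w(b_2)$ out of the six nodes, while keeping half the length of $b_1,b_2,b_3$. With the nodes $p_1,q_1,p_2,q_2,p_3,q_3$ renamed $1,\dots,6$, this is the following lemma.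

**Lemma 4 (six nodes).** Let $1,\dots,6$ be distinct points, and put
$$\tau=w(23)+w(45)-w(34),\qquad \Lambda=\ell(12)+\ell(34)+\ell(56).$$
There is a perfect matching $F$ of the six points with $w(F)\ge\tau$ and $\ell(F)\ge\frac12\Lambda$.

*Proof.* Call a perfect matching $F$ *heavy* if $w(F)\ge\tau$. We follow the pattern of Lemma 3: find enough heavy matchings, then add up their lengths. The matchings used are
$$F_0=\{16,23,45\},\quad G_1=\{12,35,46\},\quad G_2=\{13,24,56\},\quad G_5=\{12,36,45\},\quad G_6=\{13,26,45\}.$$

**Step 1: a supply of heavy matchings.** The purpose is to show three things.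

(i) $F_0$ is heavy, since $w(F_0)\ge w(23)+w(45)\ge\tau$.

(ii) $G_1$ or $G_2$ is heavy. We regroup the six edges:
$$w(G_1)+w(G_2)=[w(12)+w(13)]+[w(46)+w(56)]+w(35)+w(24).$$
Here $w(12)+w(13)\ge w(23)$ and $w(46)+w(56)\ge w(45)$. Also $w(45)\le w(43)+w(35)$ gives $w(35)\ge w(45)-w(34)$, and $w(23)\le w(24)+w(43)$ gives $w(24)\ge w(23)-w(34)$. Adding,
$$w(G_1)+w(G_2)\ge w(23)+w(45)+\bigl(w(45)-w(34)\bigr)+\bigl(w(23)-w(34)\bigr)=2\tau.$$

(iii) $G_5$ or $G_6$ is heavy. Indeed
$$w(G_5)+w(G_6)=2w(45)+[w(12)+w(13)]+[w(36)+w(26)]\ge2w(45)+2w(23)\ge2\tau,$$
since both brackets are at least $w(23)$, by the triangle inequality through $1$ and through $6$.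

**Step 2: reduction to $G_1$ heavy.** The purpose is to halve the number of cases. Consider the relabeling $i\mapsto7-i$. It exchanges $23$ and $45$, fixes $34$, and exchanges $12$ and $56$, so $\tau$ and $\Lambda$ are unchanged. It turns $G_1=\{12,35,46\}$ into $\{65,42,31\}=G_2$ and vice versa. So if $G_1$ is not heavy, then $G_2$ is heavy by (ii), and after relabeling $G_1$ is heavy. Statements (i) and (iii) were proved for an arbitrary labeling, so they hold for the new labels too. From now on $G_1$ is heavy, and by (iii) $G_5$ or $G_6$ is heavy.

**Step 3: the case $G_5$ heavy.** The purpose is to see that $G_1$ and $G_5$ are not both short. They share the edge $12$, and on $\{3,4,5,6\}$ they use the two perfect matchings other than $\{34,56\}$. By Lemma 2 for $d=\ell$ and $N=\{34,56\}$,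
$$\ell(G_1)+\ell(G_5)=2\ell(12)+[\ell(35)+\ell(46)]+[\ell(36)+\ell(45)]\ge2\ell(12)+2\max\{\ell(34),\ell(56)\}\ge\Lambda.$$
So $G_1$ or $G_5$ has $\ell\ge\frac12\Lambda$, and both are heavy.

**Step 4: the case $G_6$ heavy.** The purpose is to see that $F_0,G_1,G_6$ are not all short. We count $G_1$ twice:
$$\ell(F_0)+2\ell(G_1)+\ell(G_6)=2\ell(12)+2\ell(35)+2\ell(45)+2\ell(46)+\ell(13)+\ell(16)+\ell(23)+\ell(26). \tag{2}$$
The edge $12$ already appears twice. We pay for $34$ twice and for $56$ twice by paths made of the remaining edges:
$$\ell(34)\le\ell(35)+\ell(54),\qquad \ell(34)\le\ell(31)+\ell(16)+\ell(64),$$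
$$\ell(56)\le\ell(54)+\ell(46),\qquad \ell(56)\le\ell(53)+\ell(32)+\ell(26).$$
The right sides use $35$ in the first and fourth inequality, $45$ in the first and third, $46$ in the second and third, and each of $13,16,23,26$ exactly once. This is exactly what (2) contains besides $2\ell(12)$. Therefore the sum (2) is at least $2\ell(12)+2\ell(34)+2\ell(56)=2\Lambda$. The coefficients on the left of (2) add up to $4$, so if all three of $\ell(F_0),\ell(G_1),\ell(G_6)$ were below $\frac12\Lambda$, the sum would be below $2\Lambda$. Hence one of them is at least $\frac12\Lambda$, and all three matchings are heavy. $\square$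

This gives a new kind of block.

* The **6-block**, on the nodes of $b_1,b_2,b_3$: use Lemma 4 with $(1,\dots,6)=(p_1,q_1,p_2,q_2,p_3,q_3)$. Then $23=a_1$, $45=a_2$, $34=b_2$, so it contributes weight at least $w(a_1)+w(a_2)-w(b_2)$ and length at least $\frac12(\ell(b_1)+\ell(b_2)+\ell(b_3))$.

**Cycles with $k\ge3$ odd.** The purpose is to carry out the trade. Let

* $M_1$ consist of the 6-block and the 4-blocks $[4],[6],\dots,[k-1]$;
* $M_2$ consist of the single $b_2$ and the 4-blocks $[3],[5],\dots,[k]$, where $[k]$ is on $b_k$ and $b_1$.

For $k=3$, $M_1$ is the 6-block alone and $M_2$ is $b_2$ together with the 4-block $[3]$ on $b_3,b_1$. In $M_1$ the 6-block uses $b_1,b_2,b_3$ and the 4-blocks use $b_4,\dots,b_k$. In $M_2$ the 4-blocks use $b_3,\dots,b_k,b_1$. So each $B$-edge of $C$ lies in exactly one block of $M_1$ and in exactly one block of $M_2$, and both satisfy the length inequality in (1). For the weights,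
$$w(M_1)\ge w(a_1)+w(a_2)+w(a_4)+w(a_6)+\dots+w(a_{k-1})-w(b_2),$$
$$w(M_2)\ge w(b_2)+w(a_3)+w(a_5)+\dots+w(a_k).$$
Each $a_i$ appears exactly once and $w(b_2)$ cancels, so $w(M_1)+w(M_2)\ge w(A_C)$. One of $M_1,M_2$ satisfies (1). Together with Step 5 of Section 3, all cycles are done. If $n$ is even, there are no paths and Theorem 1 is proved.

## 5. Closing up a path: five nodes and odd $n$

There remains the path with $2m+1$ nodes. We start at the end missed by $A$ and name the nodes $p_1,q_1,\dots,p_m,q_m,r$ in order, with
$$b_i=p_iq_i\in B,\qquad a_i=q_ip_{i+1}\in A\ (i<m),\qquad a_m=q_mr\in A.$$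
Single blocks, 4-blocks $[i]$ with $i<m$, and (for $m\ge3$) the 6-block are available as before.

Let $m$ be even. One candidate is clear: the 4-blocks $[1],[3],\dots,[m-1]$, with $r$ unmatched, collect $a_1,a_3,\dots,a_{m-1}$. The complementary candidate should collect $a_2,a_4,\dots,a_m$. The 4-blocks $[2],\dots,[m-2]$ use $b_2,\dots,b_{m-1}$, and what remains is the first edge $b_1$, the last edge $b_m$, and the end $r$. From these five nodes we want the full weight of $a_m=q_mr$ and half the length of $b_m$ and $b_1$.

Treating $b_1$ as a single and $p_m,q_m,r$ as a separate triangle cannot be relied on. Suppose that on a triangle $pqr$ we have $w(qr)=2$, $w(pq)=w(pr)=1$, $\ell(qr)=0$, $\ell(pq)=\ell(pr)=1$. The triangle inequality holds ($2\le1+1$ and $1\le1+0$ are the tight cases). The only edge with weight at least $w(qr)$ is $qr$, and its length is $0$. So no edge of the triangle has full weight $w(qr)$ and half the length $\ell(pq)$, and Lemma 1, with its half-weight, is the best that the triangle allows here. The way out is to let the far edge $b_1$ help: either its length compensates, or one of its ends serves as a partner for a node of the triangle.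

**Lemma 5 (five nodes).** Let $p,q,r,x,y$ be distinct. There are two disjoint edges $F$ on these points with
$$w(F)\ge w(qr)\quad\text{and}\quad\ell(F)\ge\tfrac12\bigl(\ell(pq)+\ell(xy)\bigr).$$

*Proof.* Put $P=\ell(pq)$, $t=\ell(xy)$, $h=\ell(qr)$.

**Step 1: the obvious choice.** The purpose is to find out what is known when the obvious choice fails. The choice $F=\{qr,xy\}$ has $w(F)\ge w(qr)$ and $\ell(F)=h+t$. If $h+t\ge\frac12(P+t)$, we are done. Otherwise
$$h<\tfrac12(P-t),$$
and since $h\ge0$ this gives $t<P$. In words: $qr$ is short and $pq$ is longer than $xy$.

**Step 2: bringing in $x$.** The purpose is to produce another pair of edges that is heavy enough. We have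
$$\bigl(w(pq)+w(rx)\bigr)+\bigl(w(pr)+w(qx)\bigr)=\bigl(w(qp)+w(pr)\bigr)+\bigl(w(qx)+w(xr)\bigr)\ge2w(qr),$$
so $\{pq,rx\}$ or $\{pr,qx\}$ has weight at least $w(qr)$.

If $\{pq,rx\}$ has, its length is at least $P\ge\frac12(P+t)$, since $t<P$.

Otherwise $\{pr,qx\}$ has weight at least $w(qr)$. By the triangle inequality $P=\ell(pq)\le\ell(pr)+\ell(rq)$, so its length is at least
$$\ell(pr)\ge P-h>P-\tfrac12(P-t)=\tfrac12(P+t).$$
In both cases we have the required $F$. $\square$

The last kind of block, for paths with $m\ge2$ only, is the following.

* The **5-block**, on the nodes of $b_m$, the node $r$, and the nodes of $b_1$: use Lemma 5 with $p=p_m$, $q=q_m$, $r$, $x=p_1$, $y=q_1$. It contributes weight at least $w(q_mr)=w(a_m)$ and length at least $\frac12(\ell(b_m)+\ell(b_1))$.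

**Path with $m=1$.** The nodes are $p_1,q_1,r$ with $b_1=p_1q_1$ and $a_1=q_1r$. Lemma 1 with $p=p_1$, $q=q_1$ gives an edge satisfying (1).

**Path with $m$ even.** The purpose is to split $a_1,\dots,a_m$ by parity. Let

* $M_1$ consist of the 4-blocks $[1],[3],\dots,[m-1]$, with $r$ unmatched;
* $M_2$ consist of the 4-blocks $[2],[4],\dots,[m-2]$ and the 5-block.

For $m=2$, $M_2$ is the 5-block alone. In $M_1$ the blocks use $b_1,\dots,b_m$ once each. In $M_2$ the 4-blocks use $b_2,\dots,b_{m-1}$ and the 5-block uses $b_m$ and $b_1$. So the length inequality in (1) holds for both. Moreover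
$$w(M_1)\ge w(a_1)+w(a_3)+\dots+w(a_{m-1}),\qquad w(M_2)\ge w(a_2)+w(a_4)+\dots+w(a_m).$$
The sum is at least $w(A_C)$, so one of $M_1,M_2$ satisfies (1).

**Path with $m\ge3$ odd.** The purpose is to combine the trade of Section 4 with the 5-block. Let

* $M_1$ consist of the 6-block and the 4-blocks $[4],[6],\dots,[m-1]$, with $r$ unmatched;
* $M_2$ consist of the single $b_2$, the 4-blocks $[3],[5],\dots,[m-2]$, and the 5-block.

For $m=3$, $M_1$ is the 6-block alone and $M_2$ is $b_2$ together with the 5-block on $b_3,r,b_1$. In $M_1$ the 6-block uses $b_1,b_2,b_3$ and the 4-blocks use $b_4,\dots,b_m$. In $M_2$ the single is $b_2$, the 4-blocks use $b_3,\dots,b_{m-1}$, and the 5-block uses $b_m$ and $b_1$. So the length inequality in (1) holds for both. Moreover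
$$w(M_1)\ge w(a_1)+w(a_2)+w(a_4)+w(a_6)+\dots+w(a_{m-1})-w(b_2),$$
$$w(M_2)\ge w(b_2)+w(a_3)+w(a_5)+\dots+w(a_{m-2})+w(a_m).$$
Again $w(b_2)$ cancels and each $a_i$ appears once, so the sum is at least $w(A_C)$ and one of $M_1,M_2$ satisfies (1).

Every component of $A\cup B$ now has a matching satisfying (1), and the union of these matchings proves Theorem 1. $\blacksquare$

The proof is an algorithm. Compute a $w$-optimal $A$ and an $\ell$-optimal $B$ by Edmonds' maximum-weight matching algorithm, and enlarge both as in Step 1 of Section 3. The components and the block decompositions are then read off in linear time, there are linearly many blocks, and each block has at most six nodes. A suitable matching inside a block exists by Lemmas 1, 3, 4 and 5, and it is found by trying the constantly many matchings on its nodes. Finally compare the two candidates in each component. So a $\frac12$-approximate matching is found in polynomial time.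

## 6. Attainable pairs of guarantees

Could we ask for more than half of $\mathrm{opt}_w$ and pay with less than half of $\mathrm{opt}_\ell$?

**Attainable pair.** Call $(\sigma,\tau)\in[0,1]^2$ attainable if every instance (any $n\ge2$, triangle inequality on both coordinates) has a matching $M$ with $w(M)\ge\sigma\,\mathrm{opt}_w$ and $\ell(M)\ge\tau\,\mathrm{opt}_\ell$. (From here on $\tau$ is a number in $[0,1]$, no longer the quantity of Lemma 4.) For example, $(1,0)$ is attainable by a $w$-optimal matching, and $(\frac12,\frac12)$ is attainable by Theorem 1.

**Theorem 2.** The pair $(\sigma,\tau)$ is attainable if and only if $\max(\sigma,\tau)\le\frac12$ or $\min(\sigma,\tau)=0$.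

*Proof.* **Step 1: the listed pairs are attainable.** If $\max(\sigma,\tau)\le\frac12$, use Theorem 1. If $\tau=0$, a $w$-optimal matching works, and if $\sigma=0$, an $\ell$-optimal one works.

**Step 2: no other pair is attainable.** The remaining pairs have $\max(\sigma,\tau)>\frac12$ and both entries positive. By the symmetry between $w$ and $\ell$ we may assume $\sigma>\frac12$ and $\tau>0$, and we need one instance that defeats this pair. On nodes $1,2,3,4$ let $w(12)=w(34)=2$ and let all other $w$-values be $1$. Let $\ell(12)=\ell(34)=0$ and let all other $\ell$-values be $1$. The function $w$ has values in $\{1,2\}$ and $\ell$ is the cut pseudometric of $\{1,2\}\,|\,\{3,4\}$, so both satisfy the triangle inequality. We have $\mathrm{opt}_w=4$, from $\{12,34\}$, and $\mathrm{opt}_\ell=2$, from $\{13,24\}$.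

Let $M$ be a matching. If $M$ contains an edge other than $12,34$, this edge joins $\{1,2\}$ to $\{3,4\}$ and so meets both $12$ and $34$. Then $M$ contains neither of them, all its edges have weight $1$, and $w(M)\le2<\sigma\,\mathrm{opt}_w$. If $M$ contains no such edge, then $M\subseteq\{12,34\}$ and $\ell(M)=0<\tau\,\mathrm{opt}_\ell$. So no matching meets both demands. $\square$

Thus, once one coordinate asks for more than $\frac12$, no positive guarantee on the other coordinate is possible in general.

## 7. The constant for a given number of nodes

**Exactly $\frac12$ for each of $n=3,4,5$.** By Theorem 1 the constant $\frac12$ is always available, so we need instances in which nothing better is. For $n=4$ this is Example 1. For $n=5$ extend Example 1 to nodes $1,\dots,5$ by giving all edges at node $5$ the values $w=\ell=1$. All values lie in $\{1,2\}$, and a matching on five nodes still has at most two edges. So $\mathrm{opt}_w=\mathrm{opt}_\ell=4$ and the argument of Example 1 applies word for word. For $n=3$ restrict Example 1 to nodes $1,2,3$: the only edge of weight above $1$ is $12$ and the only edge of length above $1$ is $13$. So both optima are $2$, a matching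 has at most one edge, and no single edge exceeds $1$ in both coordinates. For $n=2$ the constant is trivially $1$.

**At most $\frac23$ for $n=4N$.** For every $N\ge1$ there is an instance on $4N$ nodes with no $\rho$-approximate matching for any $\rho>\frac23$. Take four classes of $N$ nodes each. Inside a class put $w=\ell=0$. Between classes put
$$w_{12}=w_{34}=3,\quad w_{13}=w_{24}=1,\quad w_{14}=w_{23}=2,$$
$$\ell_{13}=\ell_{24}=3,\quad \ell_{12}=\ell_{34}=1,\quad \ell_{14}=\ell_{23}=2.$$
Each is the $\ell_1$-distance between corners of a $1\times2$ rectangle. For $w$ place the classes $1,3,4,2$ at $(0,0),(1,0),(0,2),(1,2)$. For $\ell$ place the classes $1,2,4,3$ at the same points in this order. In both cases the sides give the values $1$ and $2$ and the two diagonals give $3$, as one reads off. So the triangle inequality holds.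

A matching has at most $2N$ edges, each of weight at most $3$, and matching class 1 to class 2 and class 3 to class 4 gives weight $6N$. So $\mathrm{opt}_w=6N$, and likewise $\mathrm{opt}_\ell=6N$, by matching class 1 to class 3 and class 2 to class 4. For every edge between different classes $w(e)+\ell(e)=4$ (it is $3+1$, $1+3$ or $2+2$), and inside a class the sum is $0$. Hence $w(M)+\ell(M)\le4\cdot2N=8N$ for every matching $M$, and
$$\min\{w(M),\ell(M)\}\le4N=\tfrac23\cdot6N.$$
No claim is made about the exact constant for fixed $n\ge6$.

## 8. Dropping one of the two triangle inequalities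

Theorem 1 uses the triangle inequality for both functions, and no positive guarantee survives if it is required of one function only. On nodes $1,2,3,4$ let $w$ be the cut pseudometric of $\{1,2\}\,|\,\{3,4\}$, and let $\ell(12)=1$ with all other $\ell$-values $0$. Then $\ell$ violates the triangle inequality, since $\ell(12)=1>0=\ell(13)+\ell(32)$. We have $\mathrm{opt}_w=2$, from $\{13,24\}$, and $\mathrm{opt}_\ell=1$. A matching $M$ with $\ell(M)>0$ contains $12$. The only other edge it can contain is $34$, and $w(12)=w(34)=0$, so $w(M)=0$. Hence every matching has $w(M)=0$ or $\ell(M)=0$, although both optima are positive.
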